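\title{Convex combinations of continuous triangular norms}

\begin{abstract}
We prove that if $T_1$ and $T_2$ are continuous triangular norms and $\alpha T_1+(1-\alpha)T_2$ is a triangular norm for some $\alpha\in(0,1)$, then $T_1=T_2$. No smoothness of additive generators is assumed. The proof rewrites the hypothesis as a functional equation for the generators, differentiates it in the sense of measures, uses commutativity to identify the increments of each summand with a multiple of the increments of the combination, and ends with a count of total mass. As consequences, a continuous triangular norm is never a nontrivial convex combination of two distinct triangular norms, continuous or not, and the line through two distinct continuous triangular norms contains no third one.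
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{triangular norm}, or \emph{t-norm}, is a map $T:[0,1]^2\to[0,1]$ that is commutative, associative, nondecreasing in each argument, and satisfies $T(x,1)=x$ for all $x$. Monotonicity gives $T(x,y)\le T(x,1)=x$, hence $T(x,y)\le\min(x,y)$ and $T(x,0)=0$. On $\{0,1\}$ every t-norm is therefore the logical conjunction, and a t-norm is a way of extending the conjunction to truth values in $[0,1]$. The basic continuous examples are
\[
T_M(x,y)=\min(x,y),\qquad T_P(x,y)=xy,\qquad T_L(x,y)=\max(x+y-1,0).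
\]

Averaging is the first way one thinks of to build a new conjunction from two given ones. A convex combination $F=\alpha T_1+\beta T_2$, $\beta=1-\alpha$, is commutative, monotone and has $1$ as neutral element, because these conditions are preserved under convex combinations. Associativity is of a different kind, since it composes $F$ with itself. This leads to the question posed in \cite{PFLO}: is the arithmetic mean, or for that matter any convex combination, of two distinct t-norms ever a t-norm? As there, we exclude the trivial cases $\alpha\in\{0,1\}$ and $T_1=T_2$, and we take $T_1$ and $T_2$ continuous. Three examples show what to expect.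

\begin{example}\label{ex:minprod}
Let $F=\alpha T_M+\beta T_P$ with $0<\alpha<1$, so that $F(x,y)=x(\alpha+\beta y)$ for $x\le y$. For $0<y\le z<1$ and $0<x\le F(y,z)$,
\[
F(x,F(y,z))-F(F(x,y),z)=x\bigl(\alpha+\beta y(\alpha+\beta z)\bigr)-x(\alpha+\beta y)(\alpha+\beta z)=\alpha\beta\,x(1-z)>0 .
\]
\end{example}

\begin{example}\label{ex:disc}
Without continuity positive examples are known; here is one. Let $T_1$ be the ordinal sum of the product on the carrier $[0,\frac12]$, that is, $T_1(x,y)=2xy$ on $[0,\frac12]^2$ and $T_1=\min$ elsewhere, and let $T_2=0$ on $[0,\frac12]^2$ and $T_2=\min$ elsewhere. For $\alpha\in[0,1]$ the function $F=\alpha T_1+\beta T_2$ equals $2\alpha xy$ on $[0,\frac12]^2$ and $\min(x,y)$ elsewhere. It is monotone because $2\alpha xy\le\min(x,y)$ on $[0,\frac12]^2$. An argument larger than $\frac12$ acts as a neutral element on $[0,\frac12]$, and both $[0,\frac12]$ and $(\frac12,1]$ are closed under $F$. So both bracketings of $x,y,z$ give $\min(x,y,z)$ if all three exceed $\frac12$, and otherwise give $(2\alpha)^{j-1}$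 times the product of the $j$ arguments that lie in $[0,\frac12]$. Thus every $F$ is a left-continuous t-norm. For $\alpha<1$ and $0<x\le\frac12$, the function $F(x,\cdot)$ jumps from $\alpha x$ to $x$ at $\frac12$.
\end{example}

\begin{example}\label{ex:local}
Let $F=\alpha T_P+\beta T_L$ with $0<\alpha<1$, and put $\theta(x)=\beta+\alpha x$. For $x+y\ge1$,
\[
\theta(F(x,y))=\beta+\alpha^2xy+\alpha\beta(x+y-1)=\theta(x)\,\theta(y).
\]
Since $F(x,y)\ge x+y-1$, we have $F(x,y)+z\ge1$ and $x+F(y,z)\ge1$ for $x,y,z\in[\frac23,1]$, so $F$ \emph{is} associative on $[\frac23,1]^3$. It is not associative on $[0,1]^3$: for $y,z<1$ with $y+z>1$ and small $x>0$ we get $F(F(x,y),z)=\alpha^2xyz$, whereas $F(x,F(y,z))=\alpha x\,(\alpha yz+\beta(y+z-1))$.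
\end{example}

Examples \ref{ex:minprod} and \ref{ex:local} suggest a negative answer for continuous t-norms, and Example \ref{ex:disc} shows that continuity cannot be dropped. Example \ref{ex:local} also carries a warning: no argument that looks only at a neighborhood of $(1,1)$ can succeed, and a proof has to use information about the whole square.

\begin{theorem}\label{thm:main}
Let $T_1,T_2$ be continuous t-norms and $\alpha\in(0,1)$. If $\alpha T_1+(1-\alpha)T_2$ is a t-norm, then $T_1=T_2$.
\end{theorem}

In particular the arithmetic mean of two distinct continuous t-norms is never a t-norm. Continuity may be moved from the summands to the combination, and the weights need not be positive.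

\begin{corollary}\label{cor:extreme}
A continuous t-norm $F$ is never of the form $\alpha T_1+(1-\alpha)T_2$ with $\alpha\in(0,1)$ and distinct t-norms $T_1,T_2$, continuous or not.
\end{corollary}

\begin{proof}
Let $F=\alpha T_1+\beta T_2$. For fixed $y$, the one-sided jumps of the nondecreasing functions $T_i(\cdot,y)$ at a point are nonnegative, and their combination with the positive weights $\alpha,\beta$ is the corresponding jump of $F(\cdot,y)$, which is $0$. So each $T=T_i$ is continuous in each variable. It is then jointly continuous. Indeed, given $(x_0,y_0)$ and $\varepsilon>0$, choose a neighborhood $[x^-,x^+]$ of $x_0$ in $[0,1]$ with $|T(x^\pm,y_0)-T(x_0,y_0)|<\varepsilon$, and then a neighborhood $[y^-,y^+]$ of $y_0$ with $T(x^+,y^+)<T(x^+,y_0)+\varepsilon$ and $T(x^-,y^-)>T(x^-,y_0)-\varepsilon$; by monotonicity $T$ differs from $T(x_0,y_0)$ by less than $2\varepsilon$ on $[x^-,x^+]\times[y^-,y^+]$. Theorem \ref{thm:main} gives $T_1=T_2$.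
\end{proof}

\begin{corollary}\label{cor:line}
If $T_1\ne T_2$ are continuous t-norms and $\lambda\in\mathbb R\setminus\{0,1\}$, then $\lambda T_1+(1-\lambda)T_2$ is not a t-norm.
\end{corollary}

\begin{proof}
For $\lambda\in(0,1)$ this is Theorem \ref{thm:main}. Let $\lambda>1$ and suppose that $F=\lambda T_1+(1-\lambda)T_2$ is a t-norm. It is continuous, $F-T_2=\lambda(T_1-T_2)\neq0$, and $T_1=\frac1\lambda F+(1-\frac1\lambda)T_2$ is a t-norm, which contradicts Theorem \ref{thm:main}. For $\lambda<0$ exchange $T_1$ and $T_2$, which replaces $\lambda$ by $1-\lambda>1$.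
\end{proof}

Section \ref{sec:red} reduces Theorem \ref{thm:main} to a functional equation and splits it into two propositions. Section \ref{sec:smooth} solves the equation for smooth generators; this takes a few lines and contains the main idea. Sections \ref{sec:tools}--\ref{sec:end} carry the idea out with no regularity beyond continuity, and Section \ref{sec:idem} treats the case in which a summand has no generator. From now on $\alpha\in(0,1)$ and $\beta=1-\alpha$.

\section{Reduction to a functional equation}\label{sec:red}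

An \emph{idempotent} of $T$ is a point $e$ with $T(e,e)=e$; the points $0$ and $1$ are always idempotent. Idempotents cut a continuous t-norm into independent blocks.

\begin{lemma}\label{lem:id}
If $T$ is a continuous t-norm, $T(e,e)=e$ and $x\le e\le y$, then $T(x,y)=x$.
\end{lemma}

\begin{proof}
The continuous function $T(\cdot,e)$ takes the values $0$ and $e$, so $x=T(z,e)$ for some $z$. Then $T(x,e)=T(z,T(e,e))=x$, and $x=T(x,e)\le T(x,y)\le x$.
\end{proof}

We call a continuous t-norm \emph{Archimedean} if it has no idempotent in $(0,1)$. Such a t-norm is truncated addition in a suitable coordinate.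

\begin{theorem}[Ling \cite{Ling}]\label{thm:ling}
If $T$ is Archimedean, there is a continuous strictly decreasing $f:[0,1]\to[0,\infty]$ with $f(1)=0$ and
\[
T(x,y)=f^{-1}\bigl(\min(f(x)+f(y),f(0))\bigr).
\]
\end{theorem}

The function $f$ is an \emph{additive generator} of $T$; it is finite on $(0,1]$, while $f(0)$ may be finite or infinite. A positive multiple of $f$ generates the same $T$. For instance, $-\log x$ generates $T_P$ and $1-x$ generates $T_L$. Theorem \ref{thm:main} follows from two statements about Archimedean combinations.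

\begin{proposition}\label{prop:A}
If $T_1$, $T_2$ and $F=\alpha T_1+\beta T_2$ are Archimedean t-norms, then $T_1=T_2$.
\end{proposition}

\begin{proposition}\label{prop:B}
If $T_1,T_2$ are continuous t-norms and $F=\alpha T_1+\beta T_2$ is an Archimedean t-norm, then $T_1$ and $T_2$ are Archimedean.
\end{proposition}

\begin{proof}[Proof of Theorem \ref{thm:main} from Propositions \ref{prop:A} and \ref{prop:B}]
The t-norm $F=\alpha T_1+\beta T_2$ is continuous. Since $T_i(x,x)\le x$ and $\alpha,\beta>0$, a point is idempotent for $F$ if and only if it is idempotent for both $T_1$ and $T_2$. The set $I$ of these points is closed and contains $0$ and $1$. Suppose $T_1(x,y)\ne T_2(x,y)$ with $x\le y$. If some $e\in I$ were in $[x,y]$, Lemma \ref{lem:id} would give $T_1(x,y)=x=T_2(x,y)$. So $x$ and $y$ lie in one component $(e_0,e_1)$ of $[0,1]\setminus I$, with $e_0,e_1\in I$. Each $T\in\{T_1,T_2,F\}$ maps $[e_0,e_1]^2$ into $[e_0,e_1]$, because $T\ge T(e_0,e_0)=e_0$ there, and has $e_1$ as neutral element on $[e_0,e_1]$ by Lemma \ref{lem:id}.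 Transporting the three restrictions by the increasing affine map of $[e_0,e_1]$ onto $[0,1]$ gives continuous t-norms; the relation $F=\alpha T_1+\beta T_2$ is preserved because the map is affine. The new $F$ is Archimedean and the new $T_1,T_2$ are distinct, which contradicts the two propositions.
\end{proof}

This reduction is what breaks down in Example \ref{ex:disc}: on the block $[0,\frac12]^2$ the combination $2\alpha xy$ is associative, but $\frac12$ is not neutral for it. Continuity forces a common neutral element at the top of each block.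

Let now $F=\alpha T_1+\beta T_2$ be Archimedean, with generator $g$. We use $s=g(x)$ as coordinate, so that $F$ becomes addition truncated at $\ell=g(0)\in(0,\infty]$. Put $k=g^{-1}$ and
\[
\kappa=1-k:[0,\ell]\to[0,1],
\]
an increasing homeomorphism; $\kappa(s)$ is the distance $1-x$ from the neutral element. In this coordinate the summands are
\[
A(s,t)=g\bigl(T_1(k(s),k(t))\bigr),\qquad B(s,t)=g\bigl(T_2(k(s),k(t))\bigr),\qquad s,t\in[0,\ell].
\]
These functions are continuous on $[0,\ell]^2$, symmetric, nondecreasing in each variable, and $A(s,0)=B(s,0)=s$, $A(s,\ell)=B(s,\ell)=\ell$. Since $\alpha+\beta=1$, the relation $F=\alpha T_1+\beta T_2$ reads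
\begin{equation}\label{eq:main}
\kappa(\min(s+t,\ell))=\alpha\,\kappa(A(s,t))+\beta\,\kappa(B(s,t)).
\end{equation}

If $T_1$ and $T_2$ are Archimedean, with generators $f$ and $h$, put $\ell_1=f(0)$, $\ell_2=h(0)$ and
\[
\varphi=f\circ k:[0,\ell]\to[0,\ell_1],\qquad \psi=h\circ k:[0,\ell]\to[0,\ell_2],\qquad \omega=\varphi^{-1}.
\]
These are increasing homeomorphisms, the changes of coordinate from the generator of $F$ to those of $T_1$ and $T_2$, and
\begin{equation}\label{eq:AB}
A(s,t)=\omega\bigl(\min(\varphi(s)+\varphi(t),\ell_1)\bigr),\qquad B(s,t)=\psi^{-1}\bigl(\min(\psi(s)+\psi(t),\ell_2)\bigr).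
\end{equation}
Call a function \emph{linear} on an interval if it has the form $s\mapsto cs$ there. If $\varphi$ is linear on $[0,\ell)$, then $f=cg$ with $c>0$, so $T_1=F$, and then $\beta T_2=F-\alpha T_1=\beta F$. Hence
\begin{equation}\label{eq:goal}
\varphi\text{ linear on }[0,\ell)\ \Longrightarrow\ T_1=T_2 ,
\end{equation}
and the same holds with $\psi$. Proposition \ref{prop:A} amounts to showing that \eqref{eq:main} forces $\varphi$ to be linear.

\section{The idea, for smooth generators}\label{sec:smooth}

The following special case of Proposition \ref{prop:A} is not used later; it is the model for the general proof.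

\begin{proposition}\label{prop:smooth}
Suppose that $\ell=\ell_1=\ell_2=\infty$ and that $\kappa,\varphi,\psi$ are continuously differentiable on $[0,\infty)$ with positive derivatives $w,a,b$. Then $T_1=T_2$.
\end{proposition}

\begin{proof}
Rescale $f$ and $h$ so that $a(0)=b(0)=1$. From $\varphi(A)=\varphi(s)+\varphi(t)$ we get $\partial_t\kappa(A(s,t))=w(A)\,a(t)/a(A)$. This expression is not symmetric in $(s,t)$, but it becomes symmetric after multiplication by $a(s)$. So put
\[
\eta_1(s,t)=a(s)a(t)\frac{w(A)}{a(A)},\qquad \eta_2(s,t)=b(s)b(t)\frac{w(B)}{b(B)},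
\]
and differentiate \eqref{eq:main} in $t$:
\begin{equation}\label{eq:sm1}
w(s+t)=\frac{\alpha}{a(s)}\,\eta_1(s,t)+\frac{\beta}{b(s)}\,\eta_2(s,t).
\end{equation}

\emph{Normalization.} At $t=0$ we have $A=B=s$ and $\eta_1=\eta_2=w(s)$, so $\alpha/a(s)+\beta/b(s)=1$ for all $s$.

\emph{Symmetry.} Exchange $s$ and $t$ in \eqref{eq:sm1} and subtract. Since $\beta/b(s)-\beta/b(t)=-(\alpha/a(s)-\alpha/a(t))$, the result is $\alpha\,(1/a(s)-1/a(t))(\eta_1-\eta_2)=0$. If $a(s)\ne a(t)$, then $\eta_1=\eta_2$, and \eqref{eq:sm1} gives $\eta_1=w(s+t)$, that is,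
\begin{equation}\label{eq:sm2}
\partial_t\kappa(A(s,t))=\frac{w(s+t)}{a(s)}\qquad\text{whenever }a(t)\neq a(s).
\end{equation}

\emph{Mass.} Suppose $a$ is not constant. Being continuous, it takes uncountably many values $c\ne1$, and only countably many of the disjoint sets $\{a=c\}$ have positive measure. Choose $s$ with $a(s)=c\neq1$ and $\{a=c\}$ null. Both $\kappa(A(s,t))$ and $\kappa(s+t)$ increase from $\kappa(s)$ to $1$ as $t$ runs through $[0,\infty)$, so integrating \eqref{eq:sm2} gives $1-\kappa(s)=c^{-1}(1-\kappa(s))$, that is, $c=1$. Hence $a\equiv1$, and \eqref{eq:goal} applies.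
\end{proof}

The first two steps are local and the third is global. In Example \ref{ex:local}, near $x=1$, take $s=-\alpha^{-1}\log\theta(x)$, $\kappa=1-x$, $\varphi=-\log x$, $\psi=1-x$. Then $w(s)=b(s)=\theta(x)=e^{-\alpha s}$ and $a(s)=\theta(x)/x$, so $\alpha/a+\beta/b=1$, and $\kappa(A)=\kappa(s)+\kappa(t)-\kappa(s)\kappa(t)$ gives $\partial_t\kappa(A)=x\,w(t)=w(s+t)/a(s)$. Both local identities hold with $a\ne1$; only the count of mass rules the example out.

In general three things are missing. First, $\kappa,\varphi,\psi$ are only continuous and increasing, so their derivatives are measures, possibly singular, and the densities may vanish. We replace \eqref{eq:sm1} by an identity between measures on the $(s,t)$-plane and extract from it the regularity that is needed (Sections \ref{sec:meas} and \ref{sec:reg}); this formulation absorbs the truncations at $\ell,\ell_1,\ell_2$ at no cost. Second, $a$ is only measurable, so \eqref{eq:sm2} holds for almost every $s$, while the last step needs it at a chosen $s$; cluster values of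 $a$ bridge this gap (Section \ref{sec:key}). Third, a discontinuous $a$ may jump between values that it takes on sets of positive measure, and then \eqref{eq:sm2} is not available for almost all $t$; this case needs separate arguments (Section \ref{sec:end}).

\section{Tools from measure theory}\label{sec:tools}

Measures are Borel measures; $|E|$ and ``a.e.''\ without further mention refer to Lebesgue measure. A measure is \emph{carried by} $E$ if the complement of $E$ is null. We write $\nu_1\le\nu_2$, or $\nu_1=\nu_2$ on $D$, if the relation holds for all Borel sets, or for all Borel subsets of $D$. A measure on an interval has \emph{full support} if it charges every subinterval; a set that carries it is then dense. We use the following facts.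

\begin{enumerate}
\item[(F1)] \emph{Stieltjes measures.} A continuous nondecreasing real function $u$ on an interval $J$ defines a measure $du$ without atoms by $du((t_1,t_2))=u(t_2)-u(t_1)$. If $u$ is strictly increasing, $du$ has full support and $du(E)=|u(E)|$. There is a unique decomposition $du=p\,dt+\nu$ with $\nu$ carried by a Borel null set, and $u'=p$ a.e. We take all densities Borel, finite and nonnegative.
\item[(F2)] \emph{Comparison.} If $\nu_1,\nu_2$ are finite measures on an open interval $J$ and $\nu_1(I)\le\nu_2(I)$ for every open interval $I$ with compact closure in $J$, then $\nu_1\le\nu_2$. (The inequality passes to increasing unions, then to open sets, and then to Borel sets by outer regularity of $\nu_2$.)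
\item[(F3)] \emph{Density theorem.} Almost every point $z$ of a measurable set $E$ is a density point: $|E\cap(z-\delta,z+\delta)|/2\delta\to1$ as $\delta\to0$.
\item[(F4)] \emph{Translations.} For $q\in L^1(\mathbb R)$ the map $s\mapsto q(s+\cdot)$ is continuous into $L^1(\mathbb R)$. Hence the convolution of an integrable and a bounded function is continuous.
\item[(F5)] \emph{Weak compactness.} If $0\le p_n\le q_n$ and $q_n\to q$ in $L^1(J)$, then a subsequence of $(p_n)$ converges weakly in $L^1(J)$, that is, $\int p_n\chi\to\int p\chi$ for all bounded measurable $\chi$. This is a case of the Dunford--Pettis theorem: $(q_n)$, hence $(p_n)$, is uniformly integrable and uniformly small outside sets of finite measure.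
\item[(F6)] \emph{Kernels.} Let $n_s$, $s\in J$, be measures on $J$ of bounded total mass such that $s\mapsto n_s(I)$ is Borel for every interval $I$, and let $\pi$ be a $\sigma$-finite measure on $J$. Then $\pi(ds)\,n_s(dt)$ denotes the measure on $J^2$ with $\int G=\int\pi(ds)\int G(s,t)\,n_s(dt)$ for Borel $G\ge0$. If $ds\,n_s(dt)=ds\,n'_s(dt)$ on a Borel set $D$, then for a.e.\ $s$ we have $n_s=n_s'$ on $D_s=\{t:(s,t)\in D\}$. (For each interval $I$ with rational endpoints, $n_s(I\cap D_s)$ and $n'_s(I\cap D_s)$ have the same integral over every bounded Borel set of $s$, so they agree a.e.; discard countably many null sets.)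
\item[(F7)] \emph{Additive functions.} If $u$ is continuous on $[0,v]$ and $u(s+t)=u(s)+u(t)$ for $s+t\le v$, then $u$ is linear on $[0,v]$, because $u(jv/n)=j\,u(v/n)=(j/n)\,u(v)$ for $0\le j\le n$.
\end{enumerate}

The last tool relates the variation of a function to the measure of its range. Let $X$ be continuous and of bounded variation on $[0,y]$, let $dX$ be its signed Stieltjes measure and $|dX|$ the total variation measure; $|dX|(I)$ is the variation of $X$ on the closed interval $I$. Banach's indicatrix theorem states that $c\mapsto\#(I\cap X^{-1}(c))$ is measurable and that its integral over $\mathbb R$ is the variation of $X$ on $I$.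

\begin{lemma}\label{lem:banach}
For Borel $R\subset\mathbb R$ we have $|dX|(X^{-1}(R))=\int_R\#X^{-1}(c)\,dc$. Consequently:
\begin{enumerate}
\item[(i)] if $|dX|(X^{-1}(R))=0$, then $|R\cap X([0,y])|=0$;
\item[(ii)] if $|R|=0$, then $|dX|(X^{-1}(R))=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For Borel $E\subset[0,y]$ let $N_E(c)=\#(E\cap X^{-1}(c))$, and consider the class of those $E$ for which $N_E$ is measurable with integral $|dX|(E)$. It contains the closed intervals, the points (both sides vanish) and the empty set, a family closed under intersection. It is closed under proper differences, because $N_{[0,y]}<\infty$ a.e., and under increasing unions, by monotone convergence. By the $\pi$-$\lambda$ theorem it contains all Borel sets. For $E=X^{-1}(R)$ we have $N_E(c)=\mathbf 1_R(c)\,\#X^{-1}(c)$. For (i), note that $\#X^{-1}(c)\ge1$ on $X([0,y])$.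
\end{proof}

\section{The equation as an identity between measures}\label{sec:meas}

Sections \ref{sec:meas}--\ref{sec:end} prove Proposition \ref{prop:A} by contradiction. \emph{Throughout them $F,T_1,T_2$ are Archimedean and $T_1\ne T_2$.} The hypotheses are symmetric under the exchange of $(T_1,\alpha,\varphi)$ with $(T_2,\beta,\psi)$, so each statement about $\varphi$ has a twin about $\psi$. Nothing excludes at the outset that $T_1=T_2=F$ near $(1,1)$; the size of such a region is measured by
\[
v^*=\sup\bigl(\{0\}\cup\{v\in(0,\ell):\varphi\text{ is linear on }[0,v]\}\bigr).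
\]

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $\varphi(s)+\varphi(t)<\ell_1$, then $s+t<\ell$.
\item[(b)] $v^*<\ell$, the function $\varphi$ is linear on $[0,v^*]$, and $v^*$ is the same for $\psi$ as for $\varphi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $A(s,t)<\ell$, so the right side of \eqref{eq:main} is less than $\alpha+\beta=1$.

(b) If $v^*=\ell$, then $\varphi$ is linear on $[0,\ell)$, which \eqref{eq:goal} excludes; linearity on $[0,v^*]$ follows by continuity. Let $s+t<\ell$. By \eqref{eq:main} and the injectivity of $\kappa$, $A(s,t)=s+t$ if and only if $B(s,t)=s+t$. By \eqref{eq:AB} this says that $\varphi(s)+\varphi(t)=\varphi(s+t)$ if and only if $\psi(s)+\psi(t)=\psi(s+t)$. By (F7), linearity on $[0,v]$ is equivalent to additivity for $s+t\le v$.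
\end{proof}

Let $\mu=d\kappa$, a probability measure on $(0,\ell)$ without atoms and with full support. For $s\in[0,\ell)$ let $m_s,m_s^1,m_s^2$ be the Stieltjes measures on $(0,\ell)$ of the functions
\[
t\mapsto\kappa(\min(s+t,\ell)),\qquad t\mapsto\kappa(A(s,t)),\qquad t\mapsto\kappa(B(s,t)).
\]
They replace the $t$-derivatives of Section \ref{sec:smooth}. All three functions increase from $\kappa(s)$ to $1$, and \eqref{eq:main} holds, so
\begin{equation}\label{eq:mass}
m_s,\ m^1_s,\ m^2_s\ \text{have total mass }1-\kappa(s)>0,\qquad m_s=\alpha m^1_s+\beta m^2_s .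
\end{equation}
In particular $m^1_s\le\alpha^{-1}m_s$ and $m^2_s\le\beta^{-1}m_s$. This domination, which needs both weights to be positive, is the source of all regularity below. We have $m_s(E)=\mu((s+E)\cap(0,\ell))$, so $m_s$, $m_s^1$ and $m_s^2$ are carried by $(0,\ell-s)$. The mass of an interval is continuous in $s$, so (F6) defines measures on $(0,\ell)^2$:
\[
M=ds\,m_s(dt),\qquad P_i=ds\,m_s^i(dt),\qquad M_1=d\varphi(s)\,m_s^1(dt),\qquad M_2=d\psi(s)\,m_s^2(dt).
\]
They are finite on $\{s<v\}$ for $v<\ell$, hence $\sigma$-finite. In the smooth case $M$, $M_1$ and $P_1$ have the densities $w(s+t)$, $\eta_1$ and $\eta_1/a(s)$. The analog of \eqref{eq:sm1} is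
\begin{equation}\label{eq:MP}
M=\alpha P_1+\beta P_2 .
\end{equation}

To see the symmetry of $M$ and $M_1$ we slice $M$ along the segments $s+t=v$ and $M_1,P_1$ along the level curves $\varphi(s)+\varphi(t)=y$ of $A$. Let $\mu^1=d(\kappa\circ\omega)$ and $\gamma=d\omega$ on $(0,\ell_1)$; these are the images of $\mu$ and of $ds$ under $\varphi$, and $\mu^1$ has full support. For a measure $Q$ on $(0,\ell)^2$, let $\widetilde Q$ be its image under $(s,t)\mapsto(t,s)$.

\begin{lemma}\label{lem:slice}
For Borel $G\ge0$ on $(0,\ell)^2$,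
\begin{align}
\int G\,dM&=\int\mu(dv)\int_0^vG(s,v-s)\,ds,\label{eq:sM}\\
\int G\,dM_1&=\int\mu^1(dy)\int_0^yG(\omega(\sigma),\omega(y-\sigma))\,d\sigma,\label{eq:sM1}\\
\int G\,dP_1&=\int\mu^1(dy)\int_{(0,y)}G(\omega(\sigma),\omega(y-\sigma))\,\gamma(d\sigma).\label{eq:sP1}
\end{align}
Hence $\widetilde M=M$ and $\widetilde M_i=M_i$. Moreover $M$, $P_1$ and $P_2$ vanish on $\{s\in N\}$ and on $\{t\in N\}$ if $|N|=0$.
\end{lemma}

\begin{proof}
The measure $m_s$ is the image of $\mu|_{(s,\ell)}$ under $v\mapsto v-s$, so $\int G\,dM=\int_0^\ell ds\int_{(s,\ell)}G(s,v-s)\,\mu(dv)$, and Fubini's theorem gives \eqref{eq:sM}. By \eqref{eq:AB},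
\[
m^1_s((t_1,t_2))=\mu^1\bigl((\varphi(s)+\varphi(t_1),\varphi(s)+\varphi(t_2))\cap(0,\ell_1)\bigr),
\]
so $m_s^1$ is the image of $\mu^1|_{(\varphi(s),\ell_1)}$ under $y\mapsto\omega(y-\varphi(s))$. The substitution $\sigma=\varphi(s)$ turns $d\varphi(s)$ into $d\sigma$ and $ds$ into $\gamma(d\sigma)$, and Fubini's theorem gives \eqref{eq:sM1} and \eqref{eq:sP1}. The reflections $s\mapsto v-s$ and $\sigma\mapsto y-\sigma$ preserve Lebesgue measure, which gives the symmetry. Finally $M\{s\in N\}=\int_N(1-\kappa(s))\,ds=0$, then $M\{t\in N\}=0$ by symmetry, and $P_1,P_2$ are dominated by multiples of $M$.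
\end{proof}

The two slicings are linked by the value of $s+t$ along a level curve of $A$:
\[
X_y(\sigma)=\omega(\sigma)+\omega(y-\sigma),\qquad \sigma\in[0,y],\quad y\in(0,\ell_1).
\]
This function is continuous, of bounded variation, satisfies $X_y(y-\sigma)=X_y(\sigma)$ and $X_y(0)=\omega(y)$, and has values in $(0,\ell)$ by Lemma \ref{lem:basic}(a). On $(0,y)$,
\begin{equation}\label{eq:dX}
dX_y=\gamma-\gamma^y,
\end{equation}
where $\gamma^y$ is the image of $\gamma|_{(0,y)}$ under $\sigma\mapsto y-\sigma$.

\section{Regularity of the generators}\label{sec:reg}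

\subsection{The density of $\mu$ is positive}

Write $\mu=w\,ds+\mu_\perp$, where $\mu_\perp$ is carried by a Borel set $L$ with $|L|=0$. Then $\mu_\perp=\mu|_L$ and $w=\kappa'$ a.e.; we extend $w$ by $0$ to an element of $L^1(\mathbb R)$. A strictly increasing function can have $\kappa'=0$ a.e., and every later step divides by $w$, so positivity of $w$ comes first. The mechanism is this. If $\mu(R)=0$, then $M$, and with it $P_1$, ignores the segments $s+t=v$ with $v\in R$. A level curve of $A$ that is not itself such a segment sweeps across an interval of values $v$, and by Lemma \ref{lem:banach} it can ignore $R$ only if $R$ is null in that interval. The values swept over form the open set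
\[
O=\bigcup_{y\in(0,\ell_1)}\operatorname{int}X_y([0,y]).
\]

\begin{lemma}\label{lem:O}
If $R\subset(0,\ell)$ is Borel and $\mu(R)=0$, then $|R\cap O|=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:sM}, $M\{s+t\in R\}=\int_Rv\,\mu(dv)=0$, so $P_1\{s+t\in R\}=0$. By \eqref{eq:sP1}, for $\mu^1$-a.e.\ $y$ the set $E_y=X_y^{-1}(R)\cap(0,y)$ has $\gamma(E_y)=0$; call such $y$ good. As $E_y$ is invariant under $\sigma\mapsto y-\sigma$, also $\gamma^y(E_y)=0$. By \eqref{eq:dX}, $|dX_y|(X_y^{-1}(R))=0$, and Lemma \ref{lem:banach}(i) gives $|R\cap X_y([0,y])|=0$ for good $y$.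

Good values are dense in $(0,\ell_1)$. If $v\in\operatorname{int}X_y([0,y])$, there are $\tau_1,\tau_2\in[0,1]$ with $X_y(\tau_1y)<v<X_y(\tau_2y)$, and by continuity of $(y,\tau)\mapsto X_y(\tau y)$ these inequalities persist for $y'$ near $y$, in particular for some good $y'$. So $O$ is the union of the open intervals $\operatorname{int}X_{y'}([0,y'])$ over good $y'$, and countably many of them cover $O$.
\end{proof}

The values not swept over belong to the set of $v$ for which the segment $s+t=v$ is a level curve of $A$,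
\[
V=\{v\in(0,\ell):\varphi(s)+\varphi(v-s)=\varphi(v)\ \text{for all }s\in[0,v]\},
\]
and this set is small beyond $v^*$.

\begin{lemma}\label{lem:V}
\begin{enumerate}
\item[(a)] $(0,\ell)\setminus O\subset V$.
\item[(b)] $V\cap(v^*,\ell)$ is countable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $v\in(0,\ell)\setminus O$ and $y=\varphi(v)$, so $X_y(0)=v$. Suppose $X_y$ is not constant. Since $v$ is not interior to its range, the range is $[v,v+\eta]$ or $[v-\eta,v]$ with $\eta>0$. In the first case take $y'<y$ close to $y$: then $X_{y'}(0)=\omega(y')<v<\max X_{y'}$. In the second case take $y'\in(y,\ell_1)$ close to $y$: then $\min X_{y'}<v<\omega(y')=X_{y'}(0)$. In both cases $v\in O$, a contradiction. So $\omega(\sigma)+\omega(y-\sigma)=v$ for all $\sigma\in[0,y]$; with $s=\omega(\sigma)$ this reads $\varphi(v)-\varphi(s)=\varphi(v-s)$.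

(b) We show that if $v_0\in(0,\ell)$ is an accumulation point of $V$, then $\varphi$ is linear on $[0,v_0]$, so $v_0\le v^*$. Then $V\cap(v^*,\ell)$ consists of isolated points and is countable. Let $v<v'$ be in $V$ and $\delta=v'-v$. For $s\in[0,v]$, subtract $\varphi(s)+\varphi(v-s)=\varphi(v)$ from $\varphi(s+\delta)+\varphi(v-s)=\varphi(v')$: the increment $\varphi(s+\delta)-\varphi(s)$ does not depend on $s$, so it equals $\varphi(\delta)$. Hence $\varphi(j\delta)=j\varphi(\delta)$ whenever $(j-1)\delta\le v$. By continuity of $\varphi$ the set $V$ is closed in $(0,\ell)$, so $v_0\in V$. Take $v_n\in V\setminus\{v_0\}$ with $\delta_n=|v_n-v_0|\to0$. For $u,u'\in(0,v_0)$ put $j_n=\lfloor u/\delta_n\rfloor$ and $j'_n=\lfloor u'/\delta_n\rfloor$. For large $n$ we have $u,u'\le\min(v_n,v_0)$, so the pair $\{v_n,v_0\}$ gives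
\[
\frac{\varphi(u)}{\varphi(u')}=\lim_n\frac{\varphi(j_n\delta_n)}{\varphi(j'_n\delta_n)}=\lim_n\frac{j_n}{j_n'}=\frac u{u'}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:w}
$w>0$ a.e.\ on $(v^*,\ell)$.
\end{lemma}

\begin{proof}
The set $R=(\{w=0\}\setminus L)\cap(v^*,\ell)$ has $\mu(R)=0$. By Lemma \ref{lem:O}, $|R\cap O|=0$, and by Lemma \ref{lem:V}, $R\setminus O$ is countable.
\end{proof}

On $(0,v^*)$ the argument gives nothing, since there the level curves are the segments themselves, and nothing will be needed.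

\subsection{$\varphi$ and $\psi$ are absolutely continuous}

The measure $M_1$ treats $s$ and $t$ symmetrically, while $P_1$, built from the same kernel, ignores null sets of $t$. Playing these two facts against each other shows first that $d\varphi$ is purely absolutely continuous or purely singular, and then that the second alternative would make $\mu$ singular.

\begin{lemma}\label{lem:ac}
$d\varphi=a\,ds$ and $d\psi=b\,ds$ with Borel functions $a,b:(0,\ell)\to[0,\infty)$ that are integrable on $(0,v)$ for every $v<\ell$. Consequently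
\begin{equation}\label{eq:MaP}
M_1=a(s)P_1=a(t)\widetilde P_1,\qquad M_2=b(s)P_2=b(t)\widetilde P_2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $d\varphi=a\,ds+\nu$ with $\nu$ carried by a Borel null set $N$, and let $H=\{a>0\}\setminus N$. Then $d\varphi$ is carried by $H\cup N$. The Borel sets $H'=\varphi(H)$ and $N'=\varphi(N)$ are disjoint, and by (F1) their union has full measure in $(0,\ell_1)$.

\emph{One of $H',N'$ is null.} On $H$ we have $d\varphi=a\,ds$, so $M_1=a(s)P_1$ on $\{s\in H\}$, and $P_1\{t\in N\}=0$ by Lemma \ref{lem:slice}. Thus $M_1\{s\in H,\,t\in N\}=0$, and \eqref{eq:sM1} shows that $J(y)=\int_0^y\mathbf 1_{H'}(\sigma)\mathbf 1_{N'}(y-\sigma)\,d\sigma$ vanishes for $\mu^1$-a.e.\ $y$, hence on a dense set. On $(0,y_0)$, $y_0<\ell_1$, the function $J$ is the convolution of the indicators of $H'\cap(0,y_0)$ and $N'\cap(0,y_0)$, so it is continuous by (F4), and $J\equiv0$. Fix $y$. Almost every $\sigma\in(y-N')\cap(0,y)$ lies outside $H'$, hence in $N'$. The sets $(y-N')\cap(0,y)$ and $N'\cap(0,y)$ are reflections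 of each other, so they have the same finite measure and coincide up to a null set. Therefore $u(y)=|N'\cap(0,y)|$ satisfies
\[
u(y)-u(y-\sigma)=|N'\cap(y-\sigma,y)|=|(y-N')\cap(0,\sigma)|=u(\sigma),\qquad 0\le\sigma\le y<\ell_1 .
\]
By (F7), $u$ is linear, so $\mathbf 1_{N'}=u'$ is a.e.\ constant, and $|N'|=0$ or $|H'|=0$. If $|N'|=0$, then $d\varphi(N)=0$ and $\nu=0$.

\emph{The case $|H'|=0$ is impossible.} In this case $d\varphi$ is carried by $N$, so $M_1$ is carried by $\{s\in N\}$. Put $Q=d\varphi(s)\,m_s(dt)$; then $M_1=\widetilde M_1\le\alpha^{-1}\widetilde Q$. On the symmetric set $\{s+t\notin L\}$ we have $Q=w(s+t)\,d\varphi(s)\,dt$, so $\widetilde Q=w(s+t)\,ds\,d\varphi(t)$, which does not charge $\{s\in N\}$. Hence $M_1\{s+t\notin L\}=0$: for $d\varphi$-a.e.\ $s$, the measure $m^1_s$ is carried by $L-s$. For such $s$ and $0<t_1<t_2<\ell-s$,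
\[
\kappa(A(s,t_2))-\kappa(A(s,t_1))\le\alpha^{-1}m_s\bigl((t_1,t_2)\cap(L-s)\bigr)=\alpha^{-1}\mu_\perp((s+t_1,s+t_2)).
\]
Such $s$ are dense. Let $s\to0$; since $A(0,t)=t$ and $\mu_\perp$ has no atoms, $\mu((t_1,t_2))\le\alpha^{-1}\mu_\perp((t_1,t_2))$. By (F2), $\mu\le\alpha^{-1}\mu_\perp$, so $w=0$ a.e. This contradicts Lemma \ref{lem:w}, as $v^*<\ell$.

Integrability holds because $\int_0^va=\varphi(v)<\infty$. Finally $M_1=a(s)P_1$ by definition, and reflecting this identity gives $M_1=\widetilde M_1=a(t)\widetilde P_1$.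
\end{proof}

\subsection{Weak continuity in $s$, and positivity of $a$ and $b$}

Identities between measures on the plane give information for almost every $s$. The next lemma lets us pass from there to a prescribed $s_0$, for example $s_0=0$, where $m_0^1=m^2_0=\mu$ is known. Let $p_s^i$ be the density of the absolutely continuous part of $m_s^i$.

\begin{lemma}\label{lem:weak}
If $s_n\to s_0$ in $[0,\ell)$, then $p^i_{s_n}\to p^i_{s_0}$ weakly in $L^1(0,\ell)$. Moreover $p_0^i=w$ a.e.
\end{lemma}

\begin{proof}
Take $i=1$. Off the null set $L-s$ we have $m_s=w(s+t)\,dt$, and on $L-s$ the measure $m_s$ is the translate $\mu_\perp^s(E)=\mu_\perp((s+E)\cap(0,\ell))$. Since $m^1_s\le\alpha^{-1}m_s$, the decomposition $m^1_s=p^1_s\,dt+\nu_s$ satisfies $p^1_s\le\alpha^{-1}w(s+\cdot)$ and $\nu_s\le\alpha^{-1}\mu_\perp^s$. By (F4) and (F5), every subsequence of $(p^1_{s_n})$ has a further subsequence with a weak limit $p\ge0$. For an interval $I\subset(0,\ell)$, continuity of $A$ gives $m^1_{s_n}(I)\to m^1_{s_0}(I)$, and $\mu_\perp^{s_n}(I)\to\mu_\perp^{s_0}(I)$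 because $\mu_\perp$ has no atoms. Passing to the limit in $0\le\nu_{s_n}(I)\le\alpha^{-1}\mu^{s_n}_\perp(I)$ we obtain
\[
\int_Ip\,dt\le m^1_{s_0}(I)\le\int_Ip\,dt+\alpha^{-1}\mu_\perp^{s_0}(I).
\]
By (F2), $m^1_{s_0}-p\,dt$ is a nonnegative measure dominated by $\alpha^{-1}\mu_\perp^{s_0}$, hence singular, and $p=p^1_{s_0}$ by uniqueness of the decomposition. The limit does not depend on the subsequence, so the whole sequence converges. Finally $A(0,t)=t$ gives $m^1_0=\mu$.
\end{proof}

\begin{lemma}\label{lem:pos}
$a>0$ and $b>0$ a.e.\ on $(0,\ell)$.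
\end{lemma}

\begin{proof}
On $(0,v^*)$ the function $a$ is a.e.\ equal to a positive constant. On the set $\{a(s)>0,\ a(t)=0\}$, \eqref{eq:MaP} gives $a(s)P_1=a(t)\widetilde P_1=0$, so $P_1$ vanishes there. Thus for a.e.\ $s$ with $a(s)>0$ we have $m^1_s(\{a=0\})=0$, hence $\int_{\{a=0\}}p^1_s=0$. Such $s$ exist arbitrarily close to $0$, because $\int_0^\delta a=\varphi(\delta)>0$. Lemma \ref{lem:weak} gives $\int_{\{a=0\}}w=0$, and Lemma \ref{lem:w} gives $|\{a=0\}\cap(v^*,\ell)|=0$.
\end{proof}

\subsection{Normalization}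

In Section \ref{sec:smooth} the normalization came from differentiating at $t=0$. We do not know that $\varphi'(0)$ and $\psi'(0)$ exist, but limits along one sequence suffice.

\begin{lemma}\label{lem:norm}
After multiplying $f$ and $h$ by positive constants,
\[
\frac\alpha a+\frac\beta b=1\ \text{ a.e.\ on }(0,\ell),\qquad a=b=1\ \text{ a.e.\ on }(0,v^*).
\]
\end{lemma}

\begin{proof}
For a.e.\ $s\in(v^*,\ell)$ the derivatives $\kappa'(s)=w(s)$, $\varphi'(s)=a(s)$, $\psi'(s)=b(s)$ exist and lie in $(0,\infty)$. Fix such $s$ and let $t\to0+$. Then $A=A(s,t)$ and $B=B(s,t)$ decrease to $s$, and \eqref{eq:main} gives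
\begin{equation}\label{eq:incr}
\kappa(s+t)-\kappa(s)=\alpha\,(\kappa(A)-\kappa(s))+\beta\,(\kappa(B)-\kappa(s)),
\end{equation}
with nonnegative terms on the right. The left side is $O(t)$ and $\kappa(A)-\kappa(s)\ge\frac12w(s)(A-s)$ for small $t$, so $A-s=O(t)$. For small $t$ there is no truncation in \eqref{eq:AB}, so $\varphi(t)=\varphi(A)-\varphi(s)=a(s)(A-s)+o(t)$ and $\kappa(A)-\kappa(s)=w(s)\varphi(t)/a(s)+o(t)$. The same holds for $B,\psi,b$. Dividing \eqref{eq:incr} by $w(s)t$,
\[
1=\frac{\alpha}{a(s)}\frac{\varphi(t)}{t}+\frac{\beta}{b(s)}\frac{\psi(t)}{t}+o(1).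
\]
So $\varphi(t)/t$ and $\psi(t)/t$ are bounded for small $t$. Choose $t_n\to0$, independently of $s$, with $\varphi(t_n)/t_n\to\rho_1$ and $\psi(t_n)/t_n\to\rho_2$. Then $\alpha\rho_1/a+\beta\rho_2/b=1$ a.e.\ on $(v^*,\ell)$. If $v^*>0$, the slopes of $\varphi$ and $\psi$ on $[0,v^*]$ are $\rho_1>0$ and $\rho_2>0$, so $a=\rho_1$, $b=\rho_2$ a.e.\ on $(0,v^*)$ and the equation holds there as well. If $v^*=0$ and $\rho_1=0$, then $b=\beta\rho_2$ a.e.\ on $(0,\ell)$, so $\psi$ is linear by Lemma \ref{lem:ac}, which \eqref{eq:goal} excludes. Hence $\rho_1>0$, and $\rho_2>0$ by symmetry. Replace $f,h$ by $f/\rho_1,h/\rho_2$.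
\end{proof}

The rescaling does not change $A$, $B$, $m^i_s$, $P_i$, $V$ or $v^*$, and all results so far hold for any choice of generators. We now set $a=b=1$ on a Borel null set so as to have, \emph{everywhere} on $(0,\ell)$,
\begin{equation}\label{eq:norm}
\frac\alpha a+\frac\beta b=1,\qquad \alpha<a<\infty,\qquad \beta<b<\infty,\qquad a=b=1\text{ on }(0,v^*).
\end{equation}
By Lemma \ref{lem:slice} this does not affect \eqref{eq:MaP}. Note that $\varphi(t)=t$ on $[0,v^*]$.

\section{The key identity}\label{sec:key}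

The symmetry step of Section \ref{sec:smooth} now goes through for measures. Let $D=\{(s,t)\in(0,\ell)^2:a(s)\ne a(t)\}$.

\begin{lemma}\label{lem:key}
$M_1=M$ on $D$. For a.e.\ $s\in(0,\ell)$ we have $m^1_s=a(s)^{-1}m_s$ on $\{t:a(t)\ne a(s)\}$.
\end{lemma}

\begin{proof}
Let $\eta_1,\eta_2$ be the densities of $M_1,M_2$ with respect to $\pi=M_1+M_2$. By \eqref{eq:MaP} and \eqref{eq:norm}, $P_1=a(s)^{-1}M_1$ and $\widetilde P_1=a(t)^{-1}M_1$, and likewise for $P_2$. By \eqref{eq:MP} and $M=\widetilde M$, the measure $M$ has a density $\eta$ with respect to $\pi$, and $\pi$-a.e.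
\[
\eta=\frac{\alpha}{a(s)}\eta_1+\frac\beta{b(s)}\eta_2=\frac\alpha{a(t)}\eta_1+\frac{\beta}{b(t)}\eta_2 .
\]
Inserting $\beta/b=1-\alpha/a$ and subtracting gives $\alpha\,(1/a(s)-1/a(t))(\eta_1-\eta_2)=0$. So on $D$ we have $\eta_1=\eta_2=\eta$, that is, $M_1=M$ and $P_1=a(s)^{-1}M$. The last statement follows from (F6).
\end{proof}

To reach a prescribed $s$ we shall use Lemma \ref{lem:weak}, which sees only the absolutely continuous parts. For the count of mass these parts must carry all the mass, so we remove the singular part of $\mu$.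

\begin{lemma}\label{lem:nosing}
$\mu_\perp((v^*,\ell))=0$. Hence for $s\in[v^*,\ell)$ the measures $m_s=w(s+t)\,dt$ and $m^1_s=p^1_s\,dt$ are absolutely continuous.
\end{lemma}

\begin{proof}
Let $\Lambda=\{(s,t):s+t\in L\}$. By Lemma \ref{lem:banach}(ii) and \eqref{eq:dX}, $\gamma=\gamma^y$ on $X_y^{-1}(L)\cap(0,y)$ for every $y$. Substituting $\sigma\mapsto y-\sigma$ in \eqref{eq:sP1} shows that $\widetilde P_1$ is given by the same formula with $\gamma^y$ in place of $\gamma$. For $G$ vanishing off $\Lambda$ the inner integrand vanishes off $X_y^{-1}(L)$, so $P_1=\widetilde P_1$ on $\Lambda$. This reads $a(s)^{-1}M_1=a(t)^{-1}M_1$ on $\Lambda$, so $M_1(D\cap\Lambda)=0$, and $M(D\cap\Lambda)=0$ by Lemma \ref{lem:key}. By \eqref{eq:sM}, for $\mu$-a.e.\ $v\in L$, that is, for $\mu_\perp$-a.e.\ $v$, we have $a(u)=a(v-u)$ for a.e.\ $u\in(0,v)$. Integrating over $u\in(0,s)$ gives $\varphi(s)=\varphi(v)-\varphi(v-s)$, so $v\in V$. But $V\cap(v^*,\ell)$ is countable and $\mu_\perp$ has no atoms. For $s\ge v^*$ the measure $m_s$ is a translate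 of $\mu|_{(s,\ell)}$, and $m^1_s\le\alpha^{-1}m_s$.
\end{proof}

The value of $a$ at a single point has no meaning. What has meaning is the set of values that $a$ approaches on sets of positive measure. We give $[\alpha,\infty]$ the metric $|1/c-1/c'|$, with $1/\infty=0$; it is compact. For $s_0\in[0,\ell)$, call $c\in[\alpha,\infty]$ a \emph{cluster value} at $s_0$, and write $c\in\mathcal C(s_0)$, if for all $\delta,\varepsilon>0$
\[
\bigl|\{s\in(0,\ell):|s-s_0|<\delta,\ |1/a(s)-1/c|<\varepsilon\}\bigr|>0 .
\]

\begin{lemma}\label{lem:cluster}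
\begin{enumerate}
\item[(a)] $\mathcal C(s)\neq\emptyset$ for all $s\in[0,\ell)$.
\item[(b)] If $c_n\in\mathcal C(s_n)$, $s_n\to s_0\in[0,\ell)$ and $c_n\to c$, then $c\in\mathcal C(s_0)$.
\item[(c)] $a(s)\in\mathcal C(s)$ for a.e.\ $s$.
\item[(d)] $\mathcal C(s)=\{1\}$ for $0\le s<v^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise every $c$ has $\delta_c,\varepsilon_c$ for which the set in the definition is null. Finitely many of the $\varepsilon_c$-balls cover $[\alpha,\infty]$, and with $\delta$ the least of the corresponding $\delta_c$ the set $(s-\delta,s+\delta)\cap(0,\ell)$ would be null.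

(b) For large $n$, the set defined by $(s_0,c,\delta,\varepsilon)$ contains the set defined by $(s_n,c_n,\delta/2,\varepsilon/2)$.

(c) By (F3), outside a null set every $s$ is a density point of $\{1/a\in U\}$ for each interval $U$ with rational endpoints that contains $1/a(s)$. Taking $U$ of length less than $\varepsilon$ gives $a(s)\in\mathcal C(s)$.

(d) Near such $s$ we have $a=1$, so no $c\ne1$ is a cluster value; use (a).
\end{proof}

Here is the substitute for \eqref{eq:sm2}, valid at every point and for every cluster value.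

\begin{lemma}\label{lem:pointwise}
If $s_0\in[0,\ell)$ and $c\in\mathcal C(s_0)$, then $p^1_{s_0}(t)=c^{-1}w(s_0+t)$ for a.e.\ $t\in(0,\ell)$ with $a(t)\ne c$.
\end{lemma}

\begin{proof}
Choose $s_n\to s_0$ with $a(s_n)\to c$ such that Lemma \ref{lem:key} holds at each $s_n$; this is possible because the sets in the definition of $\mathcal C(s_0)$ have positive measure. Let $E_\varepsilon=\{t:|1/a(t)-1/c|>\varepsilon\}$. For large $n$ we have $a(t)\neq a(s_n)$ for all $t\in E_\varepsilon$, so $m^1_{s_n}=a(s_n)^{-1}m_{s_n}$ on $E_\varepsilon$, and comparing absolutely continuous parts, $p^1_{s_n}=a(s_n)^{-1}w(s_n+\cdot)$ a.e.\ on $E_\varepsilon$. The left side converges weakly to $p^1_{s_0}$ by Lemma \ref{lem:weak}, and the right side converges in $L^1$ to $c^{-1}w(s_0+\cdot)$ by (F4). So the limits agree a.e.\ on $E_\varepsilon$, and $\{a\ne c\}=\bigcup_jE_{1/j}$.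
\end{proof}

\begin{lemma}\label{lem:C0}
$\mathcal C(0)=\{1\}$.
\end{lemma}

\begin{proof}
If $v^*>0$ this is Lemma \ref{lem:cluster}(d). Let $v^*=0$ and $c\in\mathcal C(0)$, $c\ne1$. Since $p^1_0=w$, Lemma \ref{lem:pointwise} gives $(1-1/c)\,w(t)=0$ for a.e.\ $t$ with $a(t)\ne c$. By Lemma \ref{lem:w}, $a=c$ a.e.\ on $(0,\ell)$, so $\varphi$ is linear, which \eqref{eq:goal} excludes.
\end{proof}

\section{End of the proof of Proposition \ref{prop:A}}\label{sec:end}

If $a$ has one cluster value at each point, it agrees a.e.\ with a continuous function and the mass argument of Section \ref{sec:smooth} applies.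

\begin{lemma}\label{lem:two}
There is $s_0\in(0,\ell)$ such that $\mathcal C(s_0)$ contains two distinct points.
\end{lemma}

\begin{proof}
Suppose not. Then $\mathcal C(s)=\{\bar a(s)\}$ for all $s\in[0,\ell)$, with $\bar a(0)=1$ by Lemma \ref{lem:C0}. The map $\bar a:[0,\ell)\to[\alpha,\infty]$ is continuous: if $s_n\to s$, every limit point of $(\bar a(s_n))$ lies in $\mathcal C(s)=\{\bar a(s)\}$ by Lemma \ref{lem:cluster}(b), and the target is compact. Also $a=\bar a$ a.e., so $\bar a\not\equiv1$ by \eqref{eq:goal}. The image of $\bar a$ is thus a nondegenerate interval. Only countably many of the disjoint sets $\{a=c\}$ have positive measure, so there is $s$ such that $c=\bar a(s)\neq1$ and $|\{a=c\}|=0$. Then $s\ge v^*$ by Lemma \ref{lem:cluster}(d). Lemma \ref{lem:pointwise} gives $p^1_s=c^{-1}w(s+\cdot)$ a.e., so $m^1_s=c^{-1}m_s$ by Lemma \ref{lem:nosing}, and \eqref{eq:mass} gives $c=1$, a contradiction.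
\end{proof}

Two cluster values at one point give two formulas for the same density, and this is very restrictive. Fix $s_0$ as in Lemma \ref{lem:two}.

\begin{lemma}\label{lem:twovalues}
We have $0<v^*\le s_0$, and there is $c\in\mathcal C(s_0)$, $c\ne1$, with $a\in\{1,c\}$ a.e.\ on $(0,\ell-s_0)$.
\end{lemma}

\begin{proof}
Let $c\ne c'$ be in $\mathcal C(s_0)$. By Lemma \ref{lem:cluster}(d), $s_0\ge v^*$. Lemma \ref{lem:pointwise}, applied with $c$ and with $c'$, gives $(1/c-1/c')\,w(s_0+t)=0$ for a.e.\ $t$ with $a(t)\notin\{c,c'\}$. Since $w(s_0+t)>0$ for a.e.\ $t\in(0,\ell-s_0)$ by Lemma \ref{lem:w}, we get $a\in\{c,c'\}$ a.e.\ on $(0,\ell-s_0)$. Then every cluster value at $0$ is $c$ or $c'$, so by Lemma \ref{lem:C0} one of them, say $c'$, is $1$. As $c\notin\mathcal C(0)$, the set $\{a=c\}\cap(0,\delta)$ is null for some $\delta\in(0,\ell-s_0)$. So $a=1$ a.e.\ on $(0,\delta)$, and $v^*\ge\delta$.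
\end{proof}

Now that $v^*>0$, the key identity is available for all $t\in(0,v^*)$ as soon as $a(s)\ne1$, because $a(t)=1$ there. If $\ell$ is finite and $s$ is within $v^*$ of $\ell$, this covers the whole support of $m_s$ and the mass can be counted. The conclusion $a=1$ then propagates to the left by a Gronwall-type estimate.

\begin{lemma}\label{lem:finite}
$\ell=\infty$.
\end{lemma}

\begin{proof}
Suppose $\ell<\infty$. Let $s\in(\ell-v^*,\ell)$ be a point at which Lemma \ref{lem:key} holds. If $a(s)\neq1$, then $m^1_s=a(s)^{-1}m_s$ on $(0,v^*)\supset(0,\ell-s)$; both measures are carried by $(0,\ell-s)$ and have the same positive mass, so $a(s)=1$ after all. Thus $a=1$ a.e.\ on $(\ell-v^*,\ell)$.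

Let $s_1=\inf\{s'\in(0,\ell):a=1\text{ a.e.\ on }(s',\ell)\}\le\ell-v^*$. Then $a=1$ a.e.\ on $(s_1,\ell)$, and $s_1\ge v^*>0$, since otherwise $a=1$ a.e.\ on $(0,\ell)$ and $\varphi$ would be linear. We show that $a=1$ a.e.\ on some interval $(s_1-\eta,s_1)$, which contradicts the definition of $s_1$. Put $d=\varphi(s_1)-s_1$ and $r(s)=\int_s^{s_1}(a(u)-1)\,du$ for $s\le s_1$. Then
\[
\varphi(z)=z+d\quad(s_1\le z\le\ell),\qquad \varphi(s)=s+d-r(s)\quad(0\le s\le s_1),
\]
and $r(s)\to0$ as $s\to s_1$. Fix $z_1<z_2$ in $(s_1,s_1+v^*)\subset(s_1,\ell)$ at which $\kappa$ is differentiable, and put $\Delta=\kappa(z_2)-\kappa(z_1)>0$. For $s<s_1$ close to $s_1$ we have $t_i=z_i-s\in(0,v^*)$ and $z_i-r(s)\in(s_1,\ell)$, so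
\[
\varphi(s)+\varphi(t_i)=z_i-r(s)+d=\varphi(z_i-r(s))<\ell_1,\qquad A(s,t_i)=z_i-r(s).
\]
For a.e.\ such $s$ with $a(s)\ne1$, Lemma \ref{lem:key} on $(t_1,t_2)\subset(0,v^*)$ gives
\[
\kappa(z_2-r(s))-\kappa(z_1-r(s))=a(s)^{-1}\Delta .
\]
Subtracting this from $\Delta$ and using differentiability at $z_1,z_2$, we find $C_0$ with
\[
|1-a(s)^{-1}|\,\Delta\le\sum_{i=1}^2|\kappa(z_i)-\kappa(z_i-r(s))|\le C_0|r(s)|
\]
for a.e.\ $s<s_1$ close to $s_1$; the bound $|1-a(s)^{-1}|\Delta\le C_0|r(s)|$ is trivial if $a(s)=1$. Once $C_0|r(s)|\le\Delta/2$ we have $a(s)\le2$, so $|a(s)-1|\le C_1|r(s)|$ with $C_1=2C_0/\Delta$ for a.e.\ $s$ in some interval $(s_1-\eta_0,s_1)$. Take $\eta\le\eta_0$ with $C_1\eta<1$ and let $r^*$ be the maximum of $|r|$ on $[s_1-\eta,s_1]$. Then $|r(s)|\le\int_s^{s_1}C_1|r|\le C_1\eta\,r^*$ there, so $r^*=0$ and $a=1$ a.e.\ on $(s_1-\eta,s_1)$.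
\end{proof}

For $\ell=\infty$ the interval $(0,v^*)$ never covers the support of $m_s$. The global information now enters through the boundedness of $\kappa$.

\begin{proof}[Proof of Proposition \ref{prop:A}, concluded]
By Lemmas \ref{lem:twovalues} and \ref{lem:finite}, $\ell=\infty$, $0<v^*\le s_0$, and $a\in\{1,c\}$ a.e.\ on $(0,\infty)$ with $1\ne c\in\mathcal C(s_0)$. The value $c$ is finite, since otherwise $a=1$ a.e. Let $S=\{s\ge v^*:c\in\mathcal C(s)\}$; it is closed by Lemma \ref{lem:cluster}(b) and contains $s_0$. For $s\in S$, Lemma \ref{lem:pointwise} gives $p_s^1=c^{-1}w(s+\cdot)$ a.e.\ on $(0,v^*)$, and integrating with the help of Lemma \ref{lem:nosing},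
\begin{equation}\label{eq:ten}
\kappa(A(s,t))-\kappa(s)=c^{-1}\bigl(\kappa(s+t)-\kappa(s)\bigr),\qquad s\in S,\quad 0\le t\le v^* .
\end{equation}

\emph{Step 1: $[s_0,\infty)\subset S$.} Otherwise the open set $(s_0,\infty)\setminus S$ has a component $(l,l')$, and $l\in S$. For a.e.\ $s\in(l,l')$ we have $a(s)\in\mathcal C(s)$, $c\notin\mathcal C(s)$ and $a(s)\in\{1,c\}$, so $a(s)=1$. For small $t>0$ this gives $\varphi(l+t)=\varphi(l)+t=\varphi(l)+\varphi(t)$, that is, $A(l,t)=l+t$. Then \eqref{eq:ten} at $s=l$ forces $c=1$.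

\emph{Step 2: $a=c$ a.e.\ on $(s_0,\infty)$.} At a.e.\ $s>s_0$ we have $\kappa'(s)=w(s)\in(0,\infty)$ and $\varphi'(s)=a(s)$. For small $t>0$, $t=\varphi(A)-\varphi(s)=(a(s)+o(1))(A-s)$ with $A=A(s,t)$, so $A-s=t/a(s)+o(t)$. Dividing \eqref{eq:ten} by $t$ and letting $t\to0$ gives $w(s)/a(s)=w(s)/c$.

\emph{Step 3: $\kappa$ is affine on a half-line.} By Step 2, $\varphi(s)=\varphi(s_0)+c(s-s_0)$ for $s\ge s_0$. So $\ell_1=\infty$ and $A(s,t)=s+t/c$ for $s\ge s_0$, $0\le t\le v^*$. Fix $s\ge s_0$ at which $\kappa$ is differentiable and put $\Delta(t)=\kappa(s+t)-\kappa(s)$. Then \eqref{eq:ten} reads $\Delta(t/c)=\Delta(t)/c$ for $0\le t\le v^*$. Let $\tau=\min(c,1/c)<1$. We claim $\Delta(\tau t)=\tau\Delta(t)$ for $0\le t\le v^*$: if $c>1$ this is the relation itself, and if $c<1$ it is the relation applied to $ct\le v^*$. Iterating, $\Delta(t)=\tau^{-n}\Delta(\tau^nt)\to\kappa'(s)\,t$. So $\kappa$ is affine on $[s,s+v^*]$ for all $s$ in a dense subset of $[s_0,\infty)$. Choose such points $\sigma_1<\sigma_2<\dots$ with gaps between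 $v^*/3$ and $2v^*/3$. Consecutive intervals $[\sigma_j,\sigma_j+v^*]$ overlap in an interval, so $\kappa$ is affine on $[\sigma_1,\infty)$. This is impossible for a strictly increasing function bounded by $1$.
\end{proof}

\section{A summand with an idempotent}\label{sec:idem}

We prove Proposition \ref{prop:B}. Suppose that $F$ is Archimedean and, exchanging the summands if necessary, that $T_1(e,e)=e$ with $0<e<1$. Now $T_1$ has no generator, but it is known on the rectangle $y\le e\le x$, where $T_1(x,y)=y$, so there \eqref{eq:main} involves only $F$ and $T_2$. The rectangle alone gives no contradiction. In Example \ref{ex:minprod}, $F(x,y)=y(\alpha+\beta x)$ for $y\le e\le x$, and the continuous strictly decreasing function equal to $-\log(\alpha+\beta x)$ on $[e,1]$ and to $-\log(y/C)$ on $[0,e]$, with $C=e/(\alpha+\beta e)$, turns $F$ into addition on the rectangle. We show that the rectangle forces this exponential form of $k$, and then find the contradiction at a point $(x,x)$ with $x>e$. Put $s_e=g(e)\in(0,\ell)$; by Lemma \ref{lem:id},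 $A(s,t)=t$ for $s\le s_e\le t$.

\begin{proof}[Proof of Proposition \ref{prop:B}]
\emph{Step 1: $T_2$ is Archimedean.} Suppose $T_2(e',e')=e'$ with $0<e'<1$, and let $y=\min(e,e')$, $x=\max(e,e')$. By Lemma \ref{lem:id}, $T_1(x,y)=T_2(x,y)=y$, so $F(x,y)=y$, that is, $g(y)=\min(g(x)+g(y),g(0))$. This is impossible, since $g(x)>0$ and $g(y)<g(0)$. Let $h$ generate $T_2$, and let $\ell_2=h(0)$, $\psi=h\circ k$; the formula for $B$ in \eqref{eq:AB} holds.

\emph{Step 2: $\ell=\ell_2=\infty$.} If $\ell<\infty$, take $t\in[\max(s_e,\ell-s_e),\ell)$ and $y=k(t)\in(0,e]$. Then $F(e,y)=0$ because $s_e+t\ge\ell$, whereas $F(e,y)\ge\alpha T_1(e,y)=\alpha y>0$. So $\ell=\infty$, and \eqref{eq:main} gives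
\begin{equation}\label{eq:B1}
\kappa(s+t)=\alpha\kappa(t)+\beta\kappa(B(s,t)),\qquad 0\le s\le s_e\le t<\infty .
\end{equation}
Since $\kappa(t)\le\kappa(s+t)$, this implies $B(s,t)\ge s+t$. If $\ell_2<\infty$, choose $t\in[s_e,\infty)$ with $\psi(t)+\psi(s_e/2)\ge\ell_2$. For $s\in[s_e/2,s_e]$ we get $B(s,t)=\infty$, so $\kappa(s+t)=\alpha\kappa(t)+\beta$ is constant in $s$, which is false. Hence $\ell_2=\infty$ and $\psi(B(s,t))=\psi(s)+\psi(t)$.

\emph{Step 3: $\kappa$ is absolutely continuous on $[s_e,\infty)$, and $w=\kappa'>0$ a.e.\ there.} Let $\mu=d\kappa$. As $\kappa(B(s,\cdot))$ is nondecreasing, \eqref{eq:B1} and (F2) give $\mu(s+E)\ge\alpha\mu(E)$ for Borel $E\subset(s_e,\infty)$ and $0\le s\le s_e$. If $|E|=0$, then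
\[
\int_0^{s_e}\mu(s+E)\,ds=\int\mu(dv)\,\bigl|\{s\in[0,s_e]:v-s\in E\}\bigr|=0,
\]
so $\mu(s+E)=0$ for some $s\in[0,s_e]$, and $\mu(E)=0$. Thus $\mu=w\,dt$ on $(s_e,\infty)$, and the inequality says that for each $s\in[0,s_e]$, $w(t+s)\ge\alpha w(t)$ for a.e.\ $t>s_e$. So $K=\{t>s_e:w(t)>0\}$ satisfies $|(K+s)\setminus K|=0$ for $0\le s\le s_e$. Since $\kappa$ is strictly increasing, $K$ has positive measure in every subinterval of $(s_e,\infty)$. Suppose $Z=(s_e,\infty)\setminus K$ has positive measure. Let $z\in Z$ be a density point of $Z$, and let $z'\in(\max(s_e,z-s_e),z)$ be a density point of $K$. Then $z$ is a density point of $K+(z-z')$, hence of $K$, which is disjoint from $Z$; a point cannot be a density point of two disjoint sets.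

\emph{Step 4: $\psi$ is affine on $[s_e,\infty)$.} For a.e.\ $t>s_e$, the derivatives $\kappa'(t)=w(t)\in(0,\infty)$ and $\psi'(t)<\infty$ exist. Fix such $t$, let $s\to0+$ and $B=B(s,t)$; then $B>t$ and $B\to t$. Write \eqref{eq:B1} as
\[
\frac{\kappa(t+s)-\kappa(t)}{s}=\beta\,\frac{\kappa(B)-\kappa(t)}{B-t}\cdot\frac{B-t}{s}.
\]
Both difference quotients of $\kappa$ tend to $w(t)>0$, so $(B-t)/s\to1/\beta$, and $\psi(s)/s=(\psi(B)-\psi(t))/s\to\psi'(t)/\beta$. The left side does not involve $t$, so $\rho=\lim_{s\to0+}\psi(s)/s$ exists, is finite, and $\psi'=\beta\rho$ a.e.\ on $(s_e,\infty)$. To integrate this we need absolute continuity: since $B(s,t)\ge s+t$, we have $\psi(t+s)-\psi(t)\le\psi(s)\le(\rho+1)s$ for all small $s$ and all $t\ge s_e$, so $\psi$ is Lipschitz on $[s_e,\infty)$. Hence $\psi(t)=\psi(s_e)+\beta\rho(t-s_e)$ there, and $\rho>0$ because $\psi$ is strictly increasing. Rescale $h$ so that $\beta\rho=1$. Then $\psi(s)/s\to1/\beta$ as $s\to0+$, and $B(s,t)-t=\psi(B)-\psi(t)=\psi(s)$ for $s\le s_e\le t$. Equation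 \eqref{eq:B1} becomes
\begin{equation}\label{eq:B2}
\kappa(t+s)-\kappa(t)=\beta\,\bigl[\kappa(t+\psi(s))-\kappa(t)\bigr],\qquad 0\le s\le s_e\le t<\infty .
\end{equation}

\emph{Step 5: $k(t)=Ce^{-\lambda t}$ for $t\ge s_e$, with $C,\lambda>0$.} To first order in $s$ the two sides of \eqref{eq:B2} agree automatically; the information is in the second order. The equation is linear in $\kappa$ and invariant under translations of $t$ to the right, so we may smooth $\kappa$. Let $\zeta_\varepsilon\ge0$ be smooth, supported in $(0,\varepsilon)$, of integral $1$, and put $\kappa_\varepsilon(t)=\int\kappa(t+u)\zeta_\varepsilon(u)\,du$. Then $\kappa_\varepsilon$ is smooth on $(s_e,\infty)$, satisfies \eqref{eq:B2}, and $\kappa_\varepsilon'(t)=\int w(t+u)\zeta_\varepsilon(u)\,du>0$ by Step 3. For fixed $t>s_e$ and $\varepsilon$, Taylor expansion of both sides as $s\to0+$, with $\psi(s)=O(s)$, gives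
\[
\kappa_\varepsilon'(t)\,(s-\beta\psi(s))=\tfrac12\kappa''_\varepsilon(t)\,(\beta\psi(s)^2-s^2)+o(s^2),\qquad \frac{\beta\psi(s)^2-s^2}{s^2}\to\frac1\beta-1=\frac\alpha\beta .
\]
So $\lim_{s\to0+}(s-\beta\psi(s))/s^2$ exists and equals $\frac{\alpha}{2\beta}\,\kappa''_\varepsilon(t)/\kappa'_\varepsilon(t)$. The limit involves neither $t$ nor $\varepsilon$, so $\kappa''_\varepsilon=-\lambda\kappa'_\varepsilon$ on $(s_e,\infty)$ with one constant $\lambda$ for all $\varepsilon$. Thus $\kappa_\varepsilon'$ is a positive multiple of $e^{-\lambda t}$. Since $\kappa_\varepsilon$ is bounded, $\lambda>0$, and since $\kappa_\varepsilon(t)\to1$ as $t\to\infty$, we get $1-\kappa_\varepsilon(t)=C_\varepsilon e^{-\lambda t}$. As $\varepsilon\to0$, $\kappa_\varepsilon\to\kappa$ pointwise, so $C_\varepsilon$ converges to some $C$ and $k(t)=1-\kappa(t)=Ce^{-\lambda t}$ for $t>s_e$, and for $t=s_e$ by continuity. Finally $C>0$ because $k>0$ on $[0,\infty)$.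

\emph{Step 6: the contradiction.} Put $q(s)=e^{-\lambda s}$ and $u(s)=e^{-\lambda\psi(s)}$. Inserting the exponential in \eqref{eq:B2} gives $1-q(s)=\beta(1-u(s))$, that is,
\[
q(s)=\alpha+\beta u(s),\qquad 0\le s\le s_e .
\]
Let $s=\frac34s_e$ and $x=k(s)>e$, and write $q=q(s)$, $u=u(s)$, $q_e=q(s_e)$, $u_e=u(s_e)$; then $u\ne u_e$ and $e=Cq_e$. The choice of $s$ makes $s<s_e<2s$, so $F(x,x)=k(2s)=Cq^2<e$. On the other hand $T_1(x,x)\ge T_1(e,e)=e$, so $T_2(x,x)<e$. Thus $B=B(s,s)$ lies in $(s_e,\infty)$, where $\psi$ has slope $1$ and $k$ is exponential: $2\psi(s)=\psi(B)=\psi(s_e)+B-s_e$, and $T_2(x,x)=Ce^{-\lambda B}=Cu^2q_e/u_e$. With $q=\alpha+\beta u$ and $q_e=\alpha+\beta u_e$,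
\begin{align*}
\frac{\alpha\,(T_1(x,x)-e)}{C}&=q^2-\beta\,\frac{u^2q_e}{u_e}-\alpha q_e\\
&=(\alpha^2+2\alpha\beta u+\beta^2u^2)-\Bigl(\alpha\beta\frac{u^2}{u_e}+\beta^2u^2\Bigr)-(\alpha^2+\alpha\beta u_e)\\
&=-\frac{\alpha\beta}{u_e}\,(u-u_e)^2<0 .
\end{align*}
This contradicts $T_1(x,x)\ge e$.
\end{proof}

With Propositions \ref{prop:A} and \ref{prop:B}, the proof of Theorem \ref{thm:main} is complete.

\begin{thebibliography}{9}

\bibitem{Ling} Ling, 1965.

\bibitem{PFLO} \emph{Properties of Fuzzy Logical Operations}, \texttt{https://invenio.nusl.cz/record/40440/files/0328868.pdf}.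

\end{thebibliography}
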